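# First countable ccc spaces with a dense Lindelöf subspace: does $\sigma C$-boundedness force compactness?

All spaces in this lecture are Tychonoff. A space is *ccc* if every family of pairwise disjoint nonempty open sets is countable, and *zero-dimensional* if it has a base of clopen sets.

## 1. The guess "compact", and spaces for which it is right

**Definition.** A space $X$ is *$\sigma C$-bounded* (also called strongly $\omega$-bounded) if every $\sigma$-compact subset of $X$ has compact closure in $X$. It is *$\omega$-bounded* if every countable subset has compact closure in $X$.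

Since countable sets are $\sigma$-compact, $\sigma C$-bounded implies $\omega$-bounded. An $\omega$-bounded space is countably compact: if $E_0\supset E_1\supset\cdots$ are nonempty closed sets, pick $x_n\in E_n$ and let $C$ be the compact closure of $\{x_n:n<\omega\}$. The sets $E_n\cap C$ are nonempty, closed and decreasing in a compact space, so they have a common point.

The question comes from Israel Journal of Mathematics 194 (2013), 745–766 (doi:10.1007/s11856-012-0062-8):

> *Is every first countable, ccc, $\sigma C$-bounded space with a dense (hereditarily) Lindelöf subspace compact?*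

There are two readings: (a) the space has a dense Lindelöf subspace; (b) it has a dense hereditarily Lindelöf subspace.

The natural first guess is **yes**. A $\sigma C$-bounded space is compact as soon as some "countably generated" part of it is dense, and both ccc and "dense Lindelöf subspace" sound like statements that the space is countably generated. Here are the cases in which the guess is right at once.

* If $X$ is separable, it is the closure of a countable set, hence compact.
* If $X$ has a dense $\sigma$-compact subspace, it is compact by definition. So a Lindelöf subspace that matters cannot be $\sigma$-compact.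
* If $X$ itself is Lindelöf, it is Lindelöf and countably compact, hence compact.

The guess is also right for locally compact spaces, with much less assumed.

**Proposition 1.** Every locally compact, ccc, $\sigma C$-bounded space $Y$ is compact.

*Proof.* Suppose $Y$ is not compact. We build, by recursion on $\alpha<\omega_1$, open sets $U_\alpha$ with compact closure. Given $U_\beta$ for $\beta<\alpha$, the set $C_\alpha=\overline{\bigcup_{\beta<\alpha}\overline{U_\beta}}$ is the closure of a $\sigma$-compact set, so it is compact, so $C_\alpha\ne Y$. Pick $y_\alpha\in Y\setminus C_\alpha$. As $C_\alpha\cup\{y_\alpha\}$ is compact and $Y$ is locally compact, there is an open $U_\alpha\supset C_\alpha\cup\{y_\alpha\}$ with compact closure. The open sets $U_\alpha\setminus C_\alpha$ contain $y_\alpha$, so they are nonempty. If $\beta<\alpha$ then $U_\beta\subset C_\alpha$, so $U_\beta\setminus C_\beta$ and $U_\alpha\setminus C_\alpha$ are disjoint. This contradicts ccc. $\square$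

Two classical spaces show what the hypotheses do.

*The ordinal space $\omega_1$* is first countable and not compact. It is $\sigma C$-bounded: compact subsets are bounded, so a countable union of them lies in some compact $[0,\alpha]$. But it is not ccc (successor ordinals are isolated), and it has no dense Lindelöf subspace: a dense set contains all isolated points, so its cover by the initial segments $[0,\alpha]$ has no countable subcover.

*The $\Sigma$-product* $\Sigma=\{x\in2^{\omega_1}:|\mathrm{supp}(x)|\le\omega\}$, where $\mathrm{supp}(x)=\{\alpha:x(\alpha)=1\}$, is dense in $2^{\omega_1}$, hence ccc and not compact. It is $\omega$-bounded: countably many points have their supports inside one countable $J$, and $\{x:\mathrm{supp}(x)\subset J\}\cong2^J$ is compact. It has the dense $\sigma$-compact subspace $\bigcup_n\{x:|\mathrm{supp}(x)|\le n\}$ (each of these sets is closed in $2^{\omega_1}$, because having $n+1$ ones is an open condition). So $\Sigma$ is not $\sigma C$-bounded. It is not first countable either: countably many basic neighborhoods of $0$ restrict only countably many coordinates, so they cannot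 generate the condition $x(\alpha)=0$ for a new $\alpha$.

## 2. Where the obvious arguments stop, and what is true

Try to prove the guess with the Lindelöf subspace $L$. Let $\mathcal U$ be an open cover of $X$. Countably many members of $\mathcal U$ cover $L$; let $V$ be their union. It is open and dense. If $V=X$, countable compactness gives a finite subcover. The argument stops exactly at $X\setminus V$. This is a closed nowhere dense set which $L$ misses altogether, and ccc, being about open sets, says nothing about it.

Try instead the recursion of Proposition 1. It stops at the choice of $U_\alpha$: without local compactness, the compact set $C_\alpha\cup\{y_\alpha\}$ need not have a neighborhood with compact closure. By Proposition 1, every counterexample is necessarily not locally compact.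

The truth is as follows.

**Theorem 2 (ZFC).** There is a zero-dimensional, first countable, ccc, $\sigma C$-bounded, non-compact space with a dense Lindelöf subspace. Moreover, the dense Lindelöf subspace can be taken to be a perfect preimage of a separable metrizable space.

**Theorem 3 (CH).** There is a first countable, ccc, $\sigma C$-bounded, non-compact space with a dense hereditarily Lindelöf subspace.

**Theorem 4 ($MA_{\omega_1}$).** Every first countable, $\omega$-bounded space with a dense hereditarily Lindelöf subspace is compact.

So the answer to (a) is **no**, in ZFC. As CH and $MA_{\omega_1}$ are each consistent relative to ZFC (Gödel; Solovay–Tennenbaum), reading (b) is **undecidable**: no under CH, yes under $MA_{\omega_1}$. In Theorem 4 neither ccc nor full $\sigma C$-boundedness is needed.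

We first prove Theorem 4, since it is the furthest that the guess "yes" goes. Then we build the spaces.

## 3. Under $MA_{\omega_1}$ first countable hereditarily Lindelöf spaces are separable

Recall $MA_{\omega_1}$: if $\mathbb P$ is a poset in which every antichain (set of pairwise incompatible elements) is countable, and $\mathcal D$ is a family of at most $\omega_1$ dense subsets of $\mathbb P$, then some filter in $\mathbb P$ meets all members of $\mathcal D$. Recall also the *$\Delta$-system lemma*: an uncountable family of distinct finite sets contains an uncountable subfamily in which any two members have the same intersection $r$, the *root*.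

*Proof of Theorem 4.* It is enough to show that every regular $T_1$, first countable, hereditarily Lindelöf space $\Lambda$ is separable. The given space is then separable too, because $\Lambda$ is dense in it, and the closure of a countable dense set is compact. (The separability statement is a theorem of Szentmiklósi; here is a proof.) Suppose $\Lambda$ is not separable.

**Step 1: a sequence that resists separability.** By recursion on $\xi<\omega_1$ choose $x_\xi\in\Lambda\setminus\overline{\{x_\eta:\eta<\xi\}}$ and, by regularity, an open $U_\xi\ni x_\xi$ with $\overline{U_\xi}\cap\{x_\eta:\eta<\xi\}=\emptyset$. The $x_\xi$ are distinct. Each $U_\xi$ avoids the *earlier* points. If we find an uncountable $B$ such that $U_\xi$ also avoids the *later* points $x_\eta$ with $\eta\in B$, we have an uncountable discrete subspace, which is impossible. Let $\mathbb P$ be the set of finite $A\subset\omega_1$ such that $x_\eta\notin U_\xi$ for all $\xi<\eta$ in $A$, ordered by reverse inclusion. Subsets of conditions are conditions.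

**Step 2: $\mathbb P$ has no uncountable antichain.** This step is what allows us to use $MA_{\omega_1}$. Suppose $\{A_\xi:\xi<\omega_1\}$ is an antichain of distinct conditions. After thinning out, it is a $\Delta$-system with root $r$, $A_\xi\setminus r=\{a^\xi_1,\dots,a^\xi_k\}$ with a fixed $k\ge1$, and all elements of $A_\xi\setminus r$ are below all elements of $A_\eta\setminus r$ whenever $\xi<\eta$. Put $V_\xi=\bigcup_{i\le k}U_{a^\xi_i}$. For $\xi<\eta$ we have $A_\xi\cup A_\eta\notin\mathbb P$, since otherwise it would be a common extension. So there are $\zeta<\theta$ in $A_\xi\cup A_\eta$ with $x_\theta\in U_\zeta$. The pair is not contained in $A_\xi$ or in $A_\eta$, so one element is in $A_\xi\setminus r$ and the other in $A_\eta\setminus r$, and the smaller one is in $A_\xi\setminus r$. Hence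
$$\text{for all }\xi<\eta\text{ there is }l\le k\text{ with }x_{a^\eta_l}\in V_\xi. \tag{1}$$

We destroy (1) one $l$ at a time. We construct uncountable sets $\omega_1=\Gamma_0\supset\dots\supset\Gamma_k$ and $\omega_1=H_0\supset\dots\supset H_k$ such that $x_{a^\eta_l}\notin V_\xi$ for all $\xi\in\Gamma_l$, $\eta\in H_l$.

Let $\Gamma_{l-1},H_{l-1}$ be given. The points $x_{a^\eta_l}$ $(\eta\in H_{l-1})$ are distinct and form an uncountable Lindelöf subspace. One of them, say $y=x_\gamma$, has the property that each of its neighborhoods contains $x_{a^\eta_l}$ for uncountably many $\eta\in H_{l-1}$; otherwise the subspace would be covered by open sets each containing only countably many of its points, and a countable subcover would make it countable. For all but countably many $\xi\in\Gamma_{l-1}$ we have $\gamma<\min(A_\xi\setminus r)$, and then $y=x_\gamma\notin\overline{U_{a^\xi_i}}$ for each $i$, so $y\notin\overline{V_\xi}$. Let $(W_j)_{j<\omega}$ be a countable base at $y$. For each such $\xi$ some $W_j$ misses $V_\xi$. So one $j$ works for an uncountable set $\Gamma_l\subset\Gamma_{l-1}$. Put $H_l=\{\eta\in H_{l-1}:x_{a^\eta_l}\in W_j\}$,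 which is uncountable by the choice of $y$. For $\xi\in\Gamma_l$, $\eta\in H_l$ we have $x_{a^\eta_l}\in W_j$ and $W_j\cap V_\xi=\emptyset$, as required.

Finally take $\xi\in\Gamma_k$ and $\eta\in H_k$ with $\xi<\eta$. Then no $l\le k$ satisfies $x_{a^\eta_l}\in V_\xi$, contradicting (1).

**Step 3: a filter containing uncountably many singletons.** Let $p_\xi=\{\xi\}\in\mathbb P$. We claim that there is $p\in\mathbb P$ such that every $q\le p$ is compatible with uncountably many $p_\xi$. If not, the set of all $q$ for which there is $\nu_q<\omega_1$ such that $q$ is incompatible with $p_\xi$ for all $\xi>\nu_q$ is dense. Take an antichain inside this dense set, maximal among such antichains. It is maximal in $\mathbb P$ by density, and it is countable by Step 2. With $\nu=\sup\nu_q$ over this antichain, $p_{\nu+1}$ is incompatible with all its members, contradicting maximality.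

For this $p$, the sets $\{q\le p:q\le p_\xi\text{ for some }\xi>\nu\}$, $\nu<\omega_1$, are dense below $p$. Apply $MA_{\omega_1}$ to $\{q\in\mathbb P:q\le p\}$ (which has no uncountable antichain either) and close the filter upward. We get a filter in $\mathbb P$ for which $B=\{\xi:p_\xi\text{ is in the filter}\}$ is uncountable. Finitely many $p_\xi$ from the filter have a common extension, and subsets of conditions are conditions. So every finite subset of $B$ is in $\mathbb P$.

**Step 4: the contradiction.** Let $\xi\in B$. For $\eta\in B$ with $\eta>\xi$ we have $x_\eta\notin U_\xi$ because $\{\xi,\eta\}\in\mathbb P$; for $\eta<\xi$ we have $x_\eta\notin U_\xi$ by Step 1. So $U_\xi\cap\{x_\eta:\eta\in B\}=\{x_\xi\}$, and $\{x_\eta:\eta\in B\}$ is an uncountable discrete subspace of a hereditarily Lindelöf space, a contradiction. $\square$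

The first lines of the proof show, in ZFC: if every first countable hereditarily Lindelöf space is separable, then the answer to (b) is yes, already for $\omega$-bounded spaces. In reading (a) separability is out of reach, and we now turn to counterexamples.

## 4. Ranks along an increasing chain of functions

What should a counterexample look like? The space $\omega_1$ is an increasing union of the compact sets $[0,\alpha]$ inside the compact space $\omega_1+1$. We keep this shape: a compact $K$, and $X=\bigcup_{\alpha<\omega_1}K_\alpha$ with $K_\alpha$ compact and increasing, $X$ dense in $K$ and $X\ne K$. Such an $X$ is $\omega$-bounded and not compact. If every compact subset of $X$ lies in some $K_\alpha$, then $X$ is $\sigma C$-bounded. Each $K_\alpha$ will be the set where a "distance-like" function $h_\alpha:K\to\omega\cup\{\infty\}$ takes the value $\infty$. The functions $h_\alpha$ come from the following ranks.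

**Notation.** For $f,g\in(\omega+1)^\omega$ write $f\le_n g$ if $f(k)\le g(k)$ for all $k\ge n$, and $f\le^*g$ if $f\le_ng$ for some $n$. The cardinal $\mathfrak b$ is the least size of a $\le^*$-unbounded subset of $\omega^\omega$. We have $\omega_1\le\mathfrak b\le\mathfrak c$: countably many $u_0,u_1,\dots$ are $\le^*$-bounded by $k\mapsto\max_{i\le k}u_i(k)$. Further, $\omega\cup\{\infty\}$ is the convergent sequence with its limit, so $\{v\ge n\}$ and $\{v\le n\}$ are clopen in it for $n<\omega$. "Uncountable" for subsets of $\omega_1$ is the same as unbounded.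

**The chain.** Fix nondecreasing $f_\alpha\in\omega^\omega$ $(\alpha<\omega_1)$ with
$$f_\alpha\le^*f_\beta\quad\text{and}\quad f_\beta\not\le^*f_\alpha\qquad\text{for }\alpha<\beta,$$
and such that $\{f_\alpha:\alpha<\omega_1\}$ is $\le^*$-unbounded if $\mathfrak b=\omega_1$. To get them, let $\{g_\alpha:\alpha<\omega_1\}$ be unbounded if $\mathfrak b=\omega_1$, and let all $g_\alpha=0$ otherwise. Given $f_\beta$ for $\beta<\alpha$, take $u$ with $f_\beta+1\le^*u$ for these countably many $\beta$, and put $f_\alpha(k)=\max_{i\le k}\max\{u(i),g_\alpha(i)\}$. Then $f_\alpha$ is nondecreasing, $f_\alpha\ge g_\alpha$, and $f_\beta+1\le^*f_\alpha$ for $\beta<\alpha$. The last relation gives both displayed properties.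

**Definition.** Let $T=(\omega+1)^\omega$, where $\omega+1$ is a convergent sequence with its limit. $T$ is compact, metrizable and zero-dimensional. For $\alpha<\omega_1$, $n<\omega$ and $t\in T$ let
$$N_{\alpha,n}=\{t\in T:f_\alpha\le_nt\},\qquad r_\alpha(t)=\min\{n:t\in N_{\alpha,n}\}\in\omega\cup\{\infty\},$$
where $\min\emptyset=\infty$. For $\alpha\le\beta$ put $c(\alpha,\beta)=r_\alpha(f_\beta)<\infty$.

The sets $N_{\alpha,n}$ are closed and increase with $n$. *Example.* The recursion allows $f_i(k)=i$ for $i<\omega$ and $f_\omega(k)=k$ when the $g_\alpha$ are $0$. Then $c(i,j)=0$ for $i\le j<\omega$, while $c(i,\omega)=i$, because $i\le k$ holds exactly from $k=i$ on. And $r_\omega(f_i)=\infty$.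

Two facts follow from the definitions:
$$r_\alpha(f_\alpha)=0;\qquad r_\alpha(f_x)<\infty\text{ if }x\ge\alpha;\qquad r_\alpha(f_x)=\infty\text{ if }x<\alpha; \tag{2}$$
$$r_\alpha(t)\le\max\{c(\alpha,\beta),r_\beta(t)\}\qquad(\alpha\le\beta,\ t\in T). \tag{3}$$
For (3), if $f_\alpha\le_nf_\beta$ and $f_\beta\le_mt$, then $f_\alpha\le_{\max(n,m)}t$.

## 5. The compact space $K$ and its dense subspace $X$

Let $M$ be the set of nonempty closed subsets of $T$ with the *Vietoris topology*, whose basic open sets are
$$\langle O_1,\dots,O_k\rangle=\{D\in M:D\subset O_1\cup\dots\cup O_k,\ D\cap O_i\ne\emptyset\text{ for all }i\},\qquad O_i\text{ open in }T.$$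
Textbook facts: since $T$ is compact, metrizable and zero-dimensional, so is $M$, and the sets $\langle O_1,\dots,O_k\rangle$ with clopen $O_i$ form a base. *Example:* if $t_n\to t$ in $T$, then $\{t,t_n\}\to\{t\}$ in $M$. If $N\subset T$ is closed, then $\{D:D\cap N\ne\emptyset\}$ is closed in $M$, its complement being $\{D:D\subset T\setminus N\}=\langle T\setminus N\rangle$.

**Definition.** For nonempty finite $F\subset\omega_1$ let
$$D_F=\{f_x:x\in F\}\in M,\qquad h_F(\alpha)=\min_{x\in F}r_\alpha(f_x),\qquad p_F=(D_F,h_F)\in M\times(\omega\cup\{\infty\})^{\omega_1}.$$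
Let $R=\{p_F\}$, $K=\overline R$ (closure in the product, so $K$ is compact and zero-dimensional), and $\mathcal D_0=\{D_F\}\subset M$. For $p=(D,h)\in K$ write $\pi(p)=D$ and $h_\alpha(p)=h(\alpha)$. Let
$$K_\alpha=\{p\in K:h_\alpha(p)=\infty\},\qquad X=\bigcup_{\alpha<\omega_1}K_\alpha.$$

Each $K_\alpha$ is closed in $K$, hence compact. *Example.* By (2), $h_F(\alpha)<\infty$ iff some $x\in F$ is $\ge\alpha$. So $p_F\in K_\alpha$ iff $\alpha>\max F$. The $f_x$ are distinct, so $D_F$ determines $F$.

The first lemma transfers the properties of ranks from $R$ to its closure.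

**Lemma 5.** For $p=(D,h)\in K$:

(i) $h_\alpha(p)\le\max\{c(\alpha,\beta),h_\beta(p)\}$ for $\alpha\le\beta$; hence $K_\alpha\subset K_\beta$ for $\alpha\le\beta$;

(ii) if $h_\alpha(p)\le n<\omega$, then $D\cap N_{\alpha,n}\ne\emptyset$.

*Proof.* We check each condition on $R$ and then see that it is closed. (i) For $p=p_F$ choose $x\in F$ with $r_\beta(f_x)=h_F(\beta)$. By (3), $h_F(\alpha)\le r_\alpha(f_x)\le\max\{c(\alpha,\beta),h_F(\beta)\}$. The set of $(u,v)$ with $u>\max\{c,v\}$, where $c<\infty$, is open in $(\omega\cup\{\infty\})^2$: for such $(u,v)$ the value $v$ is finite, hence isolated, and $\{u':u'>\max\{c,v\}\}$ is open. So (i) is a closed condition. If $h_\alpha(p)=\infty$, then (i) and $c(\alpha,\beta)<\infty$ give $h_\beta(p)=\infty$.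

(ii) If $h_F(\alpha)\le n$, some $x\in F$ has $r_\alpha(f_x)\le n$, i.e. $f_x\in D_F\cap N_{\alpha,n}$. The condition "$h(\alpha)>n$ or $D\cap N_{\alpha,n}\ne\emptyset$" is closed, since $\{h(\alpha)>n\}$ is clopen and $\{D:D\cap N_{\alpha,n}\ne\emptyset\}$ is closed. $\square$

We shall use two textbook facts. First, a $G_\delta$-point $p$ of a compact Hausdorff space has a countable base: write $\{p\}=\bigcap_nG_n$ with $G_n$ open and $\overline{G_{n+1}}\subset G_n$; for every open $O\ni p$ compactness gives $\overline{G_n}\subset O$ for some $n$. Second, if $\pi$ is a continuous map from a compact space to a Hausdorff space and $Z\subset\pi[K]$, then $\pi:\pi^{-1}(Z)\to Z$ is perfect (closed with compact fibers); and a perfect preimage of a Lindelöf space is Lindelöf.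

**Lemma 6.**

(A) Every $p\in X$ is a $G_\delta$-point of $K$; so $X$ is first countable.

(B) $\pi^{-1}(D_F)\subset K_\alpha$ whenever $\alpha>\max F$. So $R\subset L:=\pi^{-1}(\mathcal D_0)\subset X$, and $L$ is a dense Lindelöf subspace of $X$.

(C) There is $p_\infty\in K$ with $h_\alpha(p_\infty)=0$ for all $\alpha$; so $X$ is a proper dense subset of $K$ and is not compact.

*Proof.* (A) A point of $K_\alpha$ is determined by countably many data. Let $p=(D,h)\in K_\alpha$. The set of $q=(D',h')\in K$ with $D'=D$, $h'(\alpha)=\infty$ and $h'|\alpha=h|\alpha$ is a $G_\delta$ in $K$, as $M$ and $\omega\cup\{\infty\}$ are metrizable and $\alpha$ is countable. For such $q$ we have $q\in K_\alpha$, so $h'(\beta)=\infty=h(\beta)$ for all $\beta\ge\alpha$ by Lemma 5(i), and $q=p$.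

(B) Let $\alpha>\max F$. By (2), $r_\alpha(f_x)=\infty$ for $x\in F$, i.e. $D_F\cap N_{\alpha,n}=\emptyset$ for all $n$. By Lemma 5(ii), $h_\alpha=\infty$ on $\pi^{-1}(D_F)$. So $R\subset L\subset X$, and $L$ is dense as $R$ is dense in $K$. $L$ is a perfect preimage of the separable metrizable space $\mathcal D_0$, hence Lindelöf.

(C) Direct the finite nonempty sets $F$ by inclusion and let $p_\infty$ be a cluster point of the net $(p_F)$ in $K$. If $\alpha\in F$, then $h_F(\alpha)\le r_\alpha(f_\alpha)=0$; so $h_\alpha(p_\infty)=0$. Hence $p_\infty\notin X$. As $X$ is dense in $K$ and $X\neq K$, it is not closed in $K$, so it is not compact. $\square$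

$X$ is zero-dimensional, as a subspace of $K$. It is $\omega$-bounded: a countable subset of $X$ lies in a single $K_\alpha$.

## 6. Two conditions can be amalgamated: $R$ is ccc

The point is to show that among uncountably many finite sets $F_\xi$ two can be united without disturbing the ranks that were prescribed in their neighborhoods. Since ranks of unions are minima, the danger is that a new $x$ makes some rank too *small*. So we look for pairs whose mutual ranks are large.

**Lemma 7.** $R$ is ccc. Hence so is every space having a dense subspace homeomorphic to $R$.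

*Proof.* The second sentence is clear, because disjoint nonempty open sets trace disjoint nonempty open sets on a dense subspace. Suppose that $W_\xi$ $(\xi<\omega_1)$ are pairwise disjoint nonempty open subsets of $R$.

**Step 1: a sufficient condition for $p_F\in W_\xi$.** Pick $p_{F_\xi}\in W_\xi$ and a basic neighborhood of it inside $W_\xi$. It is given by a finite $A_\xi\subset\omega_1$, a number $n_\xi<\omega$ at least as large as all finite $h_{F_\xi}(\alpha)$ with $\alpha\in A_\xi$, and clopen sets $O_1,\dots,O_k$. It consists of the $(D,h)\in R$ such that $D\in\langle O_1,\dots,O_k\rangle$ and, for $\alpha\in A_\xi$, $h(\alpha)=h_{F_\xi}(\alpha)$ if this is finite and $h(\alpha)\ge n_\xi$ otherwise. Let $I_\xi=\bigcup_iO_i$. We claim: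
$$\begin{aligned}&p_F\in W_\xi\ \text{ whenever } F\supset F_\xi,\ D_F\subset I_\xi,\ \text{and}\\ &r_\alpha(f_x)\ge\min\{n_\xi,h_{F_\xi}(\alpha)\}\ \text{ for all } x\in F\setminus F_\xi,\ \alpha\in A_\xi.\end{aligned}\tag{4}$$
Indeed $D_F\supset D_{F_\xi}$ meets every $O_i$ and lies in $I_\xi$, so $D_F\in\langle O_1,\dots,O_k\rangle$. Next, $h_F(\alpha)=\min\{h_{F_\xi}(\alpha),\min_{x\in F\setminus F_\xi}r_\alpha(f_x)\}$. If $h_{F_\xi}(\alpha)$ is finite, it is $\le n_\xi$, so the new ranks are $\ge h_{F_\xi}(\alpha)$ and $h_F(\alpha)=h_{F_\xi}(\alpha)$. If it is $\infty$, the new ranks are $\ge n_\xi$ and $h_F(\alpha)\ge n_\xi$.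

**Step 2: uniformize.** $T$ has only countably many clopen subsets. The $F_\xi$ are distinct, and a finite set has finitely many subsets, so $B_\xi=F_\xi\cup A_\xi$ takes uncountably many values. Thin out and reindex by $\omega_1$ so that: $I_\xi=I$ and $n_\xi=n$; the $B_\xi$ are distinct and form a $\Delta$-system with root $r$; $F_\xi\cap r$ and $A_\xi\cap r$ do not depend on $\xi$; for $\alpha\in A_\xi\cap r$ the value $h_{F_\xi}(\alpha)$ does not depend on $\xi$; and every element of $B_\xi\setminus r$ is below every element of $B_\eta\setminus r$ for $\xi<\eta$.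

**Step 3: reduce to one inequality.** Let $\xi<\eta$ and $F=F_\xi\cup F_\eta$. We check what (4) requires for $W_\xi$ and for $W_\eta$. First, $D_F\subset I$. Since $F_\xi\cap r=F_\eta\cap r$, we have $F\setminus F_\xi=F_\eta\setminus r$ and $F\setminus F_\eta=F_\xi\setminus r$.

* If $\alpha\in A_\xi\cap r$ and $x\in F_\eta$, then $r_\alpha(f_x)\ge h_{F_\eta}(\alpha)=h_{F_\xi}(\alpha)$. The same holds with $\xi,\eta$ exchanged.
* If $\alpha\in A_\eta\setminus r$ and $x\in F_\xi\setminus r$, then $x<\alpha$, so $r_\alpha(f_x)=\infty$ by (2).

The remaining case is $\alpha\in A_\xi\setminus r$, $x\in F_\eta\setminus r$. So if we find $\xi<\eta$ with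
$$r_\alpha(f_x)\ge n\quad\text{for all }\alpha\in A_\xi\setminus r,\ x\in F_\eta\setminus r, \tag{5}$$
then $p_F\in W_\xi\cap W_\eta$, a contradiction.

**Step 4: (5) holds for some $\xi<\eta$.** If $A_\xi\subset r$ for uncountably many $\xi$, or $F_\xi\subset r$ for uncountably many $\xi$, then (5) is vacuous for suitable $\xi<\eta$. Otherwise thin out so that $A_\xi\setminus r$ and $F_\xi\setminus r$ are nonempty for all $\xi$. Let $\alpha_\xi=\min(A_\xi\setminus r)$ and $\delta_\xi=\max(F_\xi\setminus r)$. Thin out and reindex again so that for one $m\ge n$ and all $\xi$: $f_{\alpha_\xi}\le_mf_\alpha$ for $\alpha\in A_\xi\setminus r$, and $f_x\le_mf_{\delta_\xi}$ for $x\in F_\xi\setminus r$.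

Suppose (5) fails for all $\xi<\eta$. Then for some $\alpha\in A_\xi\setminus r$ and $x\in F_\eta\setminus r$ we have $r_\alpha(f_x)<n$, so $f_\alpha\le_nf_x$, and therefore $f_{\alpha_\xi}\le_mf_\alpha\le_nf_x\le_mf_{\delta_\eta}$. So
$$f_{\alpha_\xi}\le_mf_{\delta_\eta}\qquad\text{for all }\xi<\eta.$$
We turn this into an uncountable sequence that increases strictly and with a fixed bound on the exceptions, which is impossible. Since $\delta_\eta<\alpha_{\eta+1}$, we have $f_{\delta_\eta}\le^*f_{\alpha_{\eta+1}}$; so there are $m'\ge m$ and an uncountable $H\subset\omega_1$, without consecutive elements $\eta,\eta+1$, such that $f_{\delta_\eta}\le_{m'}f_{\alpha_{\eta+1}}$ for $\eta\in H$. Put $g_\eta=f_{\alpha_{\eta+1}}$ for $\eta\in H$. If $\eta<\eta'$ are in $H$, then $\eta+1<\eta'$, so $g_\eta\le_mf_{\delta_{\eta'}}\le_{m'}g_{\eta'}$. Thus $g_\eta\le_{m'}g_{\eta'}$.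

Let $\eta^+$ be the successor of $\eta$ in $H$. Since $\alpha_{\eta+1}<\alpha_{\eta^++1}$, we have $g_{\eta^+}\not\le^*g_\eta$, so there is $k_\eta\ge m'$ with $g_\eta(k_\eta)<g_{\eta^+}(k_\eta)$. There are only countably many pairs of natural numbers. So for some $\eta<\eta'$ in $H$ we have $(k_\eta,g_\eta(k_\eta))=(k_{\eta'},g_{\eta'}(k_{\eta'}))=(k,v)$. As $\eta^+\le\eta'$ and $k\ge m'$,
$$v=g_\eta(k)<g_{\eta^+}(k)\le g_{\eta'}(k)=v,$$
a contradiction. $\square$

At this point $X$ is zero-dimensional, first countable, ccc, $\omega$-bounded and non-compact, with the dense Lindelöf subspace $L$. Only $\sigma C$-boundedness is missing.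

## 7. Compact subsets of $X$ when $\mathfrak b=\omega_1$

We want every compact $S\subset X$ to lie in some $K_\alpha$. Suppose $S$ does not. Then $S$ contains, for each $\alpha$, a point with finite $h_\alpha$; we want to glue these points into one point of $S$ all of whose ranks are finite. By Lemma 5(i), a small rank $h_x$ gives small ranks $h_\gamma$ for those $\gamma<x$ for which $c(\gamma,x)$ is small. So now we need mutual ranks to be *zero* for many pairs. This is where unboundedness enters.

**Lemma 8** ($\mathfrak b=\omega_1$)**.** For every uncountable $B\subset\omega_1$ there is an uncountable $\Gamma\subset\omega_1$ such that for each nonempty finite $a\subset\Gamma$ there is $x\in B$ with $x>\max a$ and $f_\gamma\le_0f_x$ for all $\gamma\in a$.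

*Proof.* **Step 1: a place where the functions spread out.** For each $\delta<\omega_1$ choose, by counting, $n_\delta<\omega$ and an uncountable $B_\delta\subset B\setminus\delta$ such that $f_\delta\le_{n_\delta}f_x$ for $x\in B_\delta$ and $f_x|n_\delta$ is the same for all $x\in B_\delta$. As $B_\delta$ is unbounded in $\omega_1$, each $f_\alpha$ is $\le^*$ some $f_x$ with $x\in B_\delta$. So $\{f_x:x\in B_\delta\}$ is $\le^*$-unbounded. We claim that there are $k\ge n_\delta$ and $t\in\omega^k$ for which $\{f_x(k):x\in B_\delta,\ f_x|k=t\}$ is infinite. If not, then by induction on $k\ge n_\delta$ all sets $\{f_x|k:x\in B_\delta\}$ are finite: for $k=n_\delta$ there is one element, and each of the finitely many $t$ at level $k$ has finitely many extensions to level $k+1$. But then $i\mapsto\max_{x\in B_\delta}f_x(i)$ bounds $\{f_x:x\in B_\delta\}$, a contradiction.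

There are countably many pairs $(k,t)$. So one $(k,t)$ works for all $\delta$ in an uncountable set $\Delta$; in particular $n_\delta\le k$ for $\delta\in\Delta$.

**Step 2: the set $\Gamma$.** Let $\Gamma=\{b\in B:f_b|k=t\}$. For each $\delta\in\Delta$ it contains some $x\in B_\delta$, and $x\ge\delta$. So $\Gamma$ is unbounded.

**Step 3: check.** Let $a\subset\Gamma$ be finite and nonempty. Pick $\delta\in\Delta$ with $\delta>\max a$, then $m\ge k$ with $f_b\le_mf_\delta$ for all $b\in a$, then $x\in B_\delta$ with $f_x|k=t$ and $f_x(k)\ge\max_{b\in a}f_b(m)$. Then $x\ge\delta>\max a$. Let $b\in a$.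

* If $i<k$, then $f_b(i)=t(i)=f_x(i)$.
* If $k\le i<m$, then $f_b(i)\le f_b(m)\le f_x(k)\le f_x(i)$, as the functions are nondecreasing.
* If $i\ge m\ge k\ge n_\delta$, then $f_b(i)\le f_\delta(i)\le f_x(i)$.

So $f_b\le_0f_x$. $\square$

**Theorem 9.** If $\mathfrak b=\omega_1$, then every compact subset of $X$ lies in some $K_\alpha$, and $X$ is $\sigma C$-bounded.

*Proof.* Suppose that a compact $S\subset X$ lies in no $K_\alpha$. For each $\alpha$ pick $s_\alpha\in S$ with $h_\alpha(s_\alpha)<\infty$. There are $n<\omega$ and an uncountable $B\subset\omega_1$ with $h_\alpha(s_\alpha)\le n$ for $\alpha\in B$. Take $\Gamma$ from Lemma 8. For nonempty finite $a\subset\Gamma$ choose $x\in B$ as there. Then $c(\gamma,x)=0$ for $\gamma\in a$, and Lemma 5(i) gives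
$$h_\gamma(s_x)\le\max\{c(\gamma,x),h_x(s_x)\}\le n\qquad(\gamma\in a).$$
So the clopen sets $\{h_\gamma\le n\}$, $\gamma\in\Gamma$, have the finite intersection property on the compact set $S$. Hence there is $s\in S$ with $h_\gamma(s)\le n$ for all $\gamma\in\Gamma$. But $s\in X$ lies in some $K_\alpha$, hence in $K_\gamma$ for $\gamma\in\Gamma$ with $\gamma\ge\alpha$, that is, $h_\gamma(s)=\infty$. This is a contradiction.

If $S_n\subset X$ are compact, say $S_n\subset K_{\alpha_n}$, then $\bigcup_nS_n\subset K_\alpha$ for $\alpha=\sup_n\alpha_n<\omega_1$, and $K_\alpha$ is compact. $\square$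

This proves Theorem 2 if $\mathfrak b=\omega_1$. If $\mathfrak b>\omega_1$, the proof breaks in Step 1 of Lemma 8. Then some $g\in\omega^\omega$ satisfies $f_\alpha\le^*g$ for all $\alpha$. Choose $n$ and an uncountable $B$ such that $f_x\le_ng$ for $x\in B$ and $f_x|n$ is constant on $B$. Then all sets $\{f_x|k:x\in B\}$ are finite, so for this $B$ no pair $(k,t)$ as in Step 1 exists.

## 8. New coordinates over the points of $M\setminus\mathcal D_0$ when $\mathfrak b>\omega_1$

From here to the end of Section 10 assume $\mathfrak b>\omega_1$. Then $\mathfrak c>\omega_1$. We have lost unbounded chains of length $\omega_1$, but we have gained two things: any $\omega_1$ functions on a countable set are bounded modulo finite by one function, and there are more than $\omega_1$ points in every perfect subset of $M$.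

The plan is this. A compact set $S$ that lies in no $K_\alpha$ contains points with finite $h_\alpha$ for every $\alpha$. We shall see that such points occur over all parts of some perfect set $P\subset M$. We add to $K$, for each $e\in M\setminus\mathcal D_0$, two-valued coordinates that record whether $h_\alpha$ is large or small, measured against a scale $n_e$, as one approaches the fiber over $e$. We then remove all points over $e$ whose coordinates for $e$ say "small" for every $\alpha$. The scales are chosen by diagonalization so that each bad $S$ is caught at some $e\in P$.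

**Notation.** Being compact, metrizable and zero-dimensional, $M$ embeds as a closed subset of $2^\omega$; fix such an embedding. For $s\in2^{<\omega}$ let $I_s=\{t\in M:s\subset t\}$, a clopen set. For $e\in M$ and $j<\omega$ let $e^{(j)}=(e|j)^\frown(1-e(j))$ and $Q^e_j=I_{e^{(j)}}$. So $Q^e_j$ consists of the $t\in M$ that first differ from $e$ at place $j$; for $e=000\cdots$ these are the $t\in M$ whose first $1$ is at place $j$. The clopen sets $Q^e_j$ (some may be empty) partition $M\setminus\{e\}$, and $I_{e|j}=\{e\}\cup\bigcup_{i\ge j}Q^e_i$. Let $\mathcal E=M\setminus\mathcal D_0$.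

**Lemma 10** ($\mathfrak b>\omega_1$)**.** There are $n_e\in\omega^\omega$ $(e\in\mathcal E)$ with $n_e(j)\to\infty$ as $j\to\infty$, such that for every nonempty closed $P\subset M$ without isolated points and every $\tau:2^{<\omega}\to\omega$ there is
$$e\in P\cap\mathcal E\quad\text{with}\quad n_e(j)>\tau(e^{(j)})\text{ for all }j. \tag{6}$$

*Proof.* There are at most $\mathfrak c$ pairs $(P,\tau)$. List them in a sequence of length at most $\mathfrak c$. A nonempty compact metrizable space without isolated points has $\mathfrak c$ points, so $|P|=\mathfrak c$, while $|\mathcal D_0|=\omega_1<\mathfrak c$. At each stage fewer than $\mathfrak c$ points have been used. So we can assign to each pair $(P,\tau)$ a point $e\in P\setminus\mathcal D_0$, with distinct points for distinct pairs. For such $e$ put $n_e(j)=j+1+\tau(e^{(j)})$. For $e\in\mathcal E$ not assigned to a pair put $n_e(j)=j$. $\square$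

**Definition.** For $e\in\mathcal E$ and $\alpha<\omega_1$ define $g_{e,\alpha}:K\setminus\pi^{-1}(e)\to\{0,1\}$ by
$$g_{e,\alpha}(p)=1\iff h_\alpha(p)\ge n_e(j),\qquad\text{where }\pi(p)\in Q^e_j.$$

On each of the clopen sets $\pi^{-1}(Q^e_j)$, $g_{e,\alpha}$ is the characteristic function of a clopen set. So $g_{e,\alpha}$ is continuous. *Example:* if $\alpha>\max F$, then $h_\alpha(p_F)=\infty$ and $g_{e,\alpha}(p_F)=1$ for all $e\in\mathcal E$. If $\alpha\in F$, then $h_\alpha(p_F)=0$, so $g_{e,\alpha}(p_F)=0$ whenever $D_F\in Q^e_j$ with $n_e(j)>0$.

Since $\pi(p_F)\in\mathcal D_0$ is never in $\mathcal E$, all $g_{e,\alpha}$ are defined on $R$, and we may put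
$$R^*=\{(p_F,(g_{e,\alpha}(p_F))_{e,\alpha})\}\subset K\times2^{\mathcal E\times\omega_1},\qquad K^*=\overline{R^*}.$$
Let $\varphi:K^*\to K$ be the projection; it is onto, because its image is compact and contains $R$. Put $\psi=\pi\varphi:K^*\to M$ and $h_\alpha(q)=h_\alpha(\varphi(q))$. Write $q_{e,\alpha}$ for the $(e,\alpha)$-coordinate of $q\in K^*$. Note that $\psi(q')\in\mathcal D_0$ for $q'\in R^*$.

**Lemma 11.** Let $q\in K^*$ and $e\in\mathcal E$.

(a) If $\psi(q)\ne e$, then $q_{e,\alpha}=g_{e,\alpha}(\varphi(q))$. In particular $q_{e,\alpha}=1$ if moreover $h_\alpha(q)=\infty$.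

(b) If $\psi(q)=e$ and $\alpha<\beta$, then $q_{e,\alpha}\le q_{e,\beta}$.

(c) If $\psi(q)=e$ and $h_\alpha(q)<\infty$, then $q_{e,\alpha}=0$.

*Proof.* (a) Both $q\mapsto q_{e,\alpha}$ and $g_{e,\alpha}\varphi$ are continuous on the open set $\{\psi\ne e\}$ and agree on $R^*$, which is a dense subset of it.

(b) Choose $j_0$ with $n_e(j)>c(\alpha,\beta)$ for all $j\ge j_0$. Let $q'\in R^*$ with $\psi(q')\in I_{e|j_0}$. As $\psi(q')\ne e$, $\psi(q')\in Q^e_j$ for some $j\ge j_0$. If $q'_{e,\alpha}=1$, then $h_\alpha(q')\ge n_e(j)>c(\alpha,\beta)$. Lemma 5(i) then forces $h_\beta(q')\ge h_\alpha(q')\ge n_e(j)$, so $q'_{e,\beta}=1$. Thus $q'_{e,\alpha}\le q'_{e,\beta}$ for all such $q'$, and $q$ is in their closure, because $\{\psi\in I_{e|j_0}\}$ is an open neighborhood of $q$ and $R^*$ is dense.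

(c) Let $m=h_\alpha(q)<\infty$ and choose $j_0$ with $n_e(j)>m$ for $j\ge j_0$. The set $\{h_\alpha=m\}\cap\{\psi\in I_{e|j_0}\}$ is an open neighborhood of $q$. Every $q'\in R^*$ in it has $\psi(q')\in Q^e_j$ with $j\ge j_0$ and $h_\alpha(q')=m<n_e(j)$, so $q'_{e,\alpha}=0$. Hence $q_{e,\alpha}=0$. $\square$

**Definition.**
$$X^*=\{q\in K^*:\psi(q)\in\mathcal D_0\}\cup\{q\in K^*:\psi(q)=e\in\mathcal E\text{ and }q_{e,\alpha}=1\text{ for some }\alpha<\omega_1\}.$$

**Theorem 12.** If $\mathfrak b>\omega_1$, then $X^*$ is a zero-dimensional, first countable, ccc, $\sigma C$-bounded, non-compact space with the dense Lindelöf subspace $L^*=\psi^{-1}(\mathcal D_0)$.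

The next two sections prove this. Zero-dimensionality is clear, as $K^*$ is a subspace of a product of zero-dimensional spaces.

## 9. $X^*$ is first countable, ccc and not compact, and $L^*$ is dense and Lindelöf

**Dense Lindelöf subspace and ccc.** $L^*$ is a perfect preimage, under $\psi$, of the separable metrizable space $\mathcal D_0$. So it is Lindelöf. We have $R^*\subset L^*\subset X^*$ and $R^*$ is dense in $K^*$. The map $\varphi|R^*:R^*\to R$ is a homeomorphism: its inverse $p\mapsto(p,(g_{e,\alpha}(p))_{e,\alpha})$ is continuous because all $g_{e,\alpha}$ are continuous on $R$. So $X^*$ is ccc by Lemma 7.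

**First countability.** We show that each $q\in X^*$ is a $G_\delta$-point of the compact space $K^*$. If $\psi(q)\in\mathcal D_0$, then by Lemma 11(a) all coordinates of $q$ are determined by $\varphi(q)$, so $\varphi^{-1}(\varphi(q))=\{q\}$. As $\varphi(q)\in L\subset X$ is a $G_\delta$-point of $K$ by Lemma 6(A), $q$ is a $G_\delta$-point of $K^*$.

Now let $\psi(q)=e\in\mathcal E$ and $q_{e,\alpha}=1$. By Lemma 11(c), $h_\alpha(q)=\infty$, so $\varphi(q)\in K_\alpha$ is a $G_\delta$-point of $K$. The set
$$\{q'\in K^*:\varphi(q')=\varphi(q)\text{ and }q'_{e,\gamma}=q_{e,\gamma}\text{ for all }\gamma\le\alpha\}$$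
is a $G_\delta$, as $\alpha$ is countable. It equals $\{q\}$: if $q'$ is in it, then $\psi(q')=e$ and $q'_{e,\alpha}=1$, so by Lemma 11(b) both $q$ and $q'$ have $(e,\gamma)$-coordinate $1$ for $\gamma\ge\alpha$. By Lemma 11(a) all $(e',\gamma)$-coordinates with $e'\ne e$ are determined by $\varphi(q')=\varphi(q)$.

**Non-compactness.** Take $q\in K^*$ with $\varphi(q)=p_\infty$, where $p_\infty$ is from Lemma 6(C). All $h_\alpha(q)$ are $0$. By Lemma 6(B), $\psi(q)\notin\mathcal D_0$. By Lemma 11(c), $q_{\psi(q),\alpha}=0$ for all $\alpha$. So $q\notin X^*$. Since $X^*$ is dense in $K^*$ and $X^*\ne K^*$, it is not compact.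

## 10. Compact subsets of $X^*$

**Claim A.** If $S\subset X^*$ is compact and $e\in\mathcal E$, there is $\delta_e(S)<\omega_1$ such that $q_{e,\alpha}=1$ for all $q\in S\cap\psi^{-1}(e)$ and all $\alpha\ge\delta_e(S)$.

*Proof.* By the definition of $X^*$, the clopen sets $\{q_{e,\alpha}=1\}$, $\alpha<\omega_1$, cover the compact set $S\cap\psi^{-1}(e)$. By Lemma 11(b) they increase with $\alpha$ on it. So one of them covers it, and all later ones do too. $\square$

**Claim B.** If $S\subset X^*$ is compact, then $\varphi(S)\subset K_\alpha$ for some $\alpha<\omega_1$.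

*Proof.* **Step 1: locate the trouble in $M$.** For $s\in2^{<\omega}$ let
$$\tau_\alpha(s)=\min\{h_\alpha(q):q\in S,\ \psi(q)\in I_s\}\quad(\min\emptyset=\infty),\qquad\Sigma=\{s:\tau_\alpha(s)<\infty\text{ for all }\alpha<\omega_1\}.$$
For $s\notin\Sigma$ fix $\alpha_s$ with $\tau_{\alpha_s}(s)=\infty$, and let $\alpha^*=\sup_{s\notin\Sigma}\alpha_s$. As $2^{<\omega}$ is countable, $\alpha^*<\omega_1$. Let $P=\{t\in M:t|k\in\Sigma\text{ for all }k\}$, a closed set. If $q\in S$ and $\psi(q)\notin P$, then $s=\psi(q)|k\notin\Sigma$ for some $k$, so $h_{\alpha_s}(q)=\infty$, and by Lemma 5(i)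
$$q\in S,\ \psi(q)\notin P\ \Longrightarrow\ h_{\alpha^*}(q)=\infty. \tag{7}$$
If $P=\emptyset$, Claim B holds with $\alpha^*$. Assume now $P\ne\emptyset$; we shall derive a contradiction.

**Step 2: $P$ has no isolated points.** This makes Lemma 10 applicable. Suppose $P\cap I_{t|k}=\{t\}$. Let $\alpha\ge\alpha^*$. As $t|k\in\Sigma$, there is $q_\alpha\in S$ with $\psi(q_\alpha)\in I_{t|k}$ and $h_\alpha(q_\alpha)<\infty$. Then $h_{\alpha^*}(q_\alpha)<\infty$ by Lemma 5(i), so $\psi(q_\alpha)\in P$ by (7), so $\psi(q_\alpha)=t$. If $t=D_F\in\mathcal D_0$, this contradicts Lemma 6(B) when $\alpha>\max F$. If $t\in\mathcal E$, then $(q_\alpha)_{t,\alpha}=0$ by Lemma 11(c), which contradicts Claim A when $\alpha\ge\delta_t(S)$.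

**Step 3: catch $S$ at a point of $P$.** The functions $\tau_\alpha|\Sigma$, $\alpha<\omega_1$, are $\omega$-valued on a countable set, which is infinite because it contains all $t|k$ for $t\in P$. As $\mathfrak b>\omega_1$, there is $\tau:2^{<\omega}\to\omega$ such that for each $\alpha$ we have $\tau_\alpha(s)\le\tau(s)$ for all but finitely many $s\in\Sigma$. (Off $\Sigma$ let $\tau=0$.) Take $e\in P\cap\mathcal E$ as in (6) for $(P,\tau)$. As $e$ is not isolated in $P$, the set $J=\{j:Q^e_j\cap P\ne\emptyset\}$ is infinite. For $j\in J$ we have $e^{(j)}\in\Sigma$, because $e^{(j)}$ is an initial segment of a point of $P$. The $e^{(j)}$ have different lengths, so they are distinct.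

Let $\alpha=\delta_e(S)$. For all but finitely many $j\in J$,
$$\tau_\alpha(e^{(j)})\le\tau(e^{(j)})<n_e(j).$$
For such $j$ pick $q_j\in S$ with $\psi(q_j)\in Q^e_j$ and $h_\alpha(q_j)=\tau_\alpha(e^{(j)})<n_e(j)$. By Lemma 11(a), $(q_j)_{e,\alpha}=0$. Let $q\in S$ be a cluster point of the sequence of these $q_j$. Since $\psi(q_j)\in I_{e|j}$, we get $\psi(q)=e$; and $q_{e,\alpha}=0$. This contradicts Claim A. $\square$

*Proof of $\sigma C$-boundedness in Theorem 12.* Let $S_n\subset X^*$ $(n<\omega)$ be compact. By Claim B and since the $K_\alpha$ increase, there is one $\alpha<\omega_1$ with $\varphi(S_n)\subset K_\alpha$ for all $n$. For $e\in\mathcal E$ put $\delta_e=\max\{\alpha,\sup_n\delta_e(S_n)\}<\omega_1$, and let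
$$\hat S=\{q\in K^*:h_\alpha(q)=\infty\text{ and }q_{e,\delta_e}=1\text{ for all }e\in\mathcal E\}.$$
$\hat S$ is closed in $K^*$, hence compact. It is contained in $X^*$: if $q\in\hat S$ and $\psi(q)=e\in\mathcal E$, then $q_{e,\delta_e}=1$. Finally, $S_n\subset\hat S$. Let $q\in S_n$. Then $h_\alpha(q)=\infty$, so $h_{\delta_e}(q)=\infty$ for every $e$, as $\delta_e\ge\alpha$. If $e\ne\psi(q)$, then $q_{e,\delta_e}=1$ by Lemma 11(a). If $e=\psi(q)$ (so $\psi(q)\in\mathcal E$), then $q_{e,\delta_e}=1$ by Claim A, as $\delta_e\ge\delta_e(S_n)$. So $\bigcup_nS_n$ lies in the compact set $\hat S\subset X^*$, and its closure in $X^*$ is compact. This completes the proof of Theorem 12. $\square$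

*Proof of Theorem 2.* If $\mathfrak b=\omega_1$, take $X$ with $L$ (Lemmas 6 and 7, Theorem 9). If $\mathfrak b>\omega_1$, take $X^*$ with $L^*$ (Theorem 12). In both cases the Lindelöf subspace is the full preimage of the separable metrizable space $\mathcal D_0$ under a continuous map of a compact space, so it is a perfect preimage of $\mathcal D_0$. $\square$

Under $MA_{\omega_1}$ the Lindelöf subspace in Theorem 2 cannot be improved to a hereditarily Lindelöf one, by Theorem 4.

## 11. Under CH: a dense set that meets every nowhere dense set in a countable set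

To prove Theorem 3 we look for a dense hereditarily Lindelöf subspace of $X$. Recall the obstacle of Section 2: countably many members of an open family have a union that is dense in the union of the family, and what is left over is nowhere dense. So it is enough to find a dense $\Lambda$ that meets every nowhere dense set in a countable set.

**Proposition 13 (CH).** Every ccc, $\omega$-bounded space $Y$ of weight at most $\omega_1$ has a dense hereditarily Lindelöf subspace.

*Proof.* We may assume $Y\ne\emptyset$. List, possibly with repetitions, a base $\{O_\xi:\xi<\omega_1\}$ of nonempty open sets.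

**Step 1: $\omega_1$ nowhere dense sets capture all.** By CH, this base has at most $\omega_1^\omega=\omega_1$ countable subfamilies. Let $\{N_\eta:\eta<\omega_1\}$ list all sets $Y\setminus\bigcup\mathcal C$, where $\mathcal C$ is a countable subfamily of the base with dense union. These sets are closed and nowhere dense. Every nowhere dense $A\subset Y$ is contained in some $N_\eta$: take a maximal disjoint family of base sets inside $Y\setminus\overline A$. It is countable by ccc. By maximality its union is dense in $Y\setminus\overline A$, which is dense in $Y$. And the union misses $A$.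

**Step 2: $Y$ is a Baire space.** Let $O$ be nonempty open and $V_n$ dense open. By regularity choose nonempty open $O'_0\subset O$ with $\overline{O'_0}\subset O$, and then nonempty open $O'_{n+1}$ with $\overline{O'_{n+1}}\subset O'_n\cap V_n$. Since $Y$ is countably compact (Section 1), $\bigcap_n\overline{O'_n}\ne\emptyset$, and this intersection is contained in $O\cap\bigcap_nV_n$.

**Step 3: the set $\Lambda$.** By Step 2 we can pick $x_\xi\in O_\xi\setminus\bigcup_{\eta<\xi}N_\eta$ for each $\xi<\omega_1$. Let $\Lambda=\{x_\xi:\xi<\omega_1\}$. It is dense. If $A$ is nowhere dense, say $A\subset N_\eta$, then $\Lambda\cap A\subset\{x_\xi:\xi\le\eta\}$ is countable.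

**Step 4: $\Lambda$ is hereditarily Lindelöf.** Let $\mathcal G$ be a family of open subsets of $Y$ and $G=\bigcup\mathcal G$. We need countably many members of $\mathcal G$ that cover $\Lambda\cap G$. A maximal disjoint family of nonempty open sets, each inside a member of $\mathcal G$, is countable by ccc, and its union is dense in $G$. Choosing for each of its elements a member of $\mathcal G$ containing it, we get a countable $\mathcal G'\subset\mathcal G$ such that $U=\bigcup\mathcal G'$ is dense in $G$. Then $G\setminus U\subset\overline U\setminus U$ is nowhere dense, so it contains only countably many points of $\Lambda$. Countably many further members of $\mathcal G$ cover these. $\square$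

*Proof of Theorem 3.* CH implies $\mathfrak b=\omega_1$, since $\omega_1\le\mathfrak b\le\mathfrak c$. So the space $X$ of Section 5 is first countable, ccc, $\sigma C$-bounded and not compact, by Lemmas 6 and 7 and Theorem 9. Its weight is at most $\omega_1$, because $K$ is a subspace of a product of $\omega_1$ metrizable compact spaces. Proposition 13 gives a dense hereditarily Lindelöf subspace of $X$. $\square$

There was nothing special about $X$ in this last step. Under CH *every* first countable, ccc, $\omega$-bounded space $Y$ has a dense hereditarily Lindelöf subspace: by the Hajnal–Juhász inequality, $|Y|\le2^{c(Y)\chi(Y)}\le\mathfrak c=\omega_1$, where $c(Y)$ is the cellularity and $\chi(Y)$ the character, both countable here. The union of countable bases at all points of $Y$ is then a base of size at most $\omega_1$, and Proposition 13 applies.
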